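# Convex bodies whose sections tangent to an inner ball have constant volume

## 1. Planar bodies: tangent chords of constant length

A convex body is a compact convex set in $\mathbb R^d$, $d\ge2$, with non-empty interior. We write $V_k$ for $k$-dimensional Hausdorff measure; on subsets of a $k$-dimensional affine subspace it is $k$-dimensional Lebesgue measure.

Start in the plane. A convex body $K\subset\mathbb R^2$ contains a disc $B$ in its interior, and all chords of $K$ tangent to $B$ have the same length. Must $K$ be a disc? We may translate and scale so that $B$ is the unit disc centered at $0$. The tangent line to $B$ at $p\in\partial B$ meets $K$ in a chord, and $p\in\operatorname{int}K$ divides it into two pieces of lengths $a,b>0$. The hypothesis says $a+b=c$. The argument works for sums of $k$-th powers at no extra cost, and we shall need that version, so here it is.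

**Proposition 1.** Let $K\subset\mathbb R^2$ be a convex body with the unit disc $B$ in its interior, and let $k\ge1$ be an integer. Suppose there is a constant $c'$ with $a^k+b^k=c'$ for every tangent chord, where $a,b$ are the distances from the point of tangency to the two end points. Then $K$ is a disc centered at $0$.

**Step 1: follow tangent chords around $B$.** The purpose is to turn the hypothesis into a statement about a circle map. Let $r(\theta)>1$ be the radial function of $K$ (continuous, $2\pi$-periodic), and put
$$l(\theta)=\sqrt{r(\theta)^2-1}>0,\qquad \alpha(\theta)=\arctan l(\theta),$$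
so that $r=\sec\alpha$. Put $\psi=\theta+\alpha(\theta)$. The boundary point at angle $\theta$ has component $r\cos\alpha=1$ along the unit vector of angle $\psi$, and component $-r\sin\alpha=-l(\theta)$ along the unit vector of angle $\psi+\frac\pi2$. So it lies on the tangent line with normal angle $\psi$, at distance $l(\theta)$ from the point of tangency, on the clockwise side. The other end point of this chord is at distance $b$, say, on the counterclockwise side. Its polar angle is $\psi+\arctan b$ and its distance from $0$ is $\sqrt{1+b^2}$. Write $T\theta=\psi+\arctan b$. Then $l(T\theta)=b$, and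
$$T\theta=\theta+\alpha(\theta)+\alpha(T\theta),\qquad l(T\theta)^k=c'-l(\theta)^k.\tag{1}$$

**Step 2: $T^2$ preserves $l$.** Applying (1) twice, $l(T^2\theta)^k=c'-(c'-l(\theta)^k)=l(\theta)^k$, so $l(T^2\theta)=l(\theta)$ and $\alpha(T^2\theta)=\alpha(\theta)$. Adding the two angle relations,
$$T^2\theta=\theta+2\alpha(\theta)+2\alpha(T\theta)=\theta+\Omega(l(\theta)),\qquad \Omega(l)=2\arctan l+2\arctan\big((c'-l^k)^{1/k}\big),\tag{2}$$
where $0<l<c'^{1/k}$. Since $l$ is unchanged by $T^2$, iterating gives $T^{2n}\theta=\theta+n\,\Omega(l(\theta))$ for all $n\ge0$.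

**Step 3: $\Omega$ is not constant on any interval.** It is real analytic on $(0,c'^{1/k})$, so it suffices that it is non-constant. With $m=(c'-l^k)^{1/k}$,
$$\tfrac12\Omega'(l)=\frac1{1+l^2}-\frac{l^{k-1}(c'-l^k)^{1/k-1}}{1+m^2}.$$
As $l\to0^+$ this tends to $1$ if $k\ge2$, and to $1-\frac1{1+c'^2}>0$ if $k=1$.

**Step 4: an irrational rotation finishes.** Suppose $l$ is not constant. By continuity its values fill an interval, on which $\Omega$ is continuous and not constant; hence there is $\theta_0$ with $\Omega(l(\theta_0))/2\pi$ irrational. The points $\theta_0+n\Omega(l(\theta_0))$, $n\ge0$, are dense modulo $2\pi$, and $l$ equals $l(\theta_0)$ at each of them, by Step 2. By continuity $l$ is constant, a contradiction. So $r$ is constant. $\square$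

With $k=1$, the planar answer is yes: $K$ is a disc concentric with $B$. The proof needs a relation between the two pieces of a single chord that does not involve the direction of the chord. What survives of this in dimension $d$?

## 2. Tangent planes in higher dimension

**Definition.** Let $B\subset\mathbb R^d$ be a Euclidean ball and $1\le k\le d-1$. A $k$-plane $L$ is tangent to $B$ if it contains a point $p\in\partial B$ and lies in the hyperplane supporting $B$ at $p$.

For $d=3$, $k=1$ these are the lines touching a sphere, a whole pencil of them at each point $p$. For $k=d-1$ there is exactly one tangent $k$-plane at each $p$. That difference decides everything below.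

The problem, from Acta Mathematica Scientia, 2025, 45B(1): 280–290 (doi:10.1007/s10473-025-0122-x), is this. Let $B\subset\operatorname{int}K$ and suppose $V_{d-1}(K\cap H)=c$ for every hyperplane $H$ tangent to $B$. Must $K$ be a Euclidean ball?

First test it on balls, with $B$ the unit ball at $0$. If $K$ has radius $R$ and center $0$, each section is a $(d-1)$-ball of radius $\sqrt{R^2-1}$, so the hypothesis holds. If the center is $q\ne0$, the section with unit normal $n$ is a ball of squared radius $R^2-(1-n\cdot q)^2$. For $n\cdot q=\pm|q|$ this gives two different values, since $(1-|q|)^2\ne(1+|q|)^2$. So among balls exactly those concentric with $B$ pass.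

**Theorem 1.** Let $B\subset\mathbb R^4$ be the closed unit ball centered at $0$. There are convex bodies $K\subset\mathbb R^4$ with $B\subset\operatorname{int}K$ and $V_3(K\cap H)$ equal to one constant for all hyperplanes $H$ tangent to $B$, which are not Euclidean balls. They can be chosen origin-symmetric, of revolution, with real-analytic boundary, arbitrarily $C^2$-close to the ball of radius $2$; there are uncountably many pairwise non-congruent ones.

**Theorem 2.** Let $K\subset\mathbb R^d$ be a convex body, $B\subset\operatorname{int}K$ a ball, and let either $(k,d)=(1,2)$ or $1\le k\le d-2$. If $V_k(K\cap L)=c$ for all $k$-planes $L$ tangent to $B$, then $K$ is a ball concentric with $B$.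

So the question, posed for all $d\ge2$ with $k=d-1$, has a negative answer because of $d=4$. The hyperplane case for $d=3$ and for $d\ge5$ is not decided here.

**Proof of Theorem 2.** Let $B$ be the unit ball centered at $0$.

**Step 1: from $k$-dimensional sections to single chords.** We claim there is $c'$ such that for every $p\in\partial B$ and every line through $p$ tangent to $B$, the two pieces $a,b$ of its chord satisfy $a^k+b^k=c'$. For $k=1$ this is the hypothesis, with $c'=c$.

Let $2\le k\le d-2$. Fix $p$, let $p^\perp$ be the subspace orthogonal to $p$, and let $R(\omega)$ be the distance from $p$ to $\partial K$ in the unit direction $\omega\in p^\perp$. It is positive and continuous because $p\in\operatorname{int}K$. For a $k$-dimensional subspace $L\subset p^\perp$ with unit sphere $S(L)$, polar coordinates give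
$$c=V_k(K\cap(p+L))=\frac1k\int_{S(L)}R^k\,d\omega .$$
Given a direction $\omega_0\in p^\perp$, choose a $(k+1)$-dimensional subspace $W\subset p^\perp$ containing it. This is possible since $k+1\le d-1=\dim p^\perp$. The function
$$f(\omega)=\tfrac12\big(R^k(\omega)+R^k(-\omega)\big)-\frac{kc}{|S^{k-1}|}$$
on $S(W)\cong S^k$ is continuous, even, and has integral $kc-kc=0$ over every great sphere $S(L)$, $L\subset W$ of codimension one. The Funk–Minkowski theorem says that an even continuous function on $S^k$, $k\ge2$, with zero integral over every great $(k-1)$-sphere is $0$ (e.g. Gardner, *Geometric Tomography*, App. C). Hence $f=0$, that is, $R^k(\omega)+R^k(-\omega)=2kc/|S^{k-1}|=:c'$.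

**Step 2: cut by planes through the center.** Let $K_2$ be the section of $K$ by a $2$-plane through $0$. A line in this plane touching its unit circle at $p$ is orthogonal to $p$, so it is tangent to $B$. By Step 1 and Proposition 1, $K_2$ is a disc centered at $0$. So the radial function of $K$ is constant on each $2$-plane through $0$. Any two directions lie in a common such plane, so it is constant, and $K$ is a ball centered at $0$. $\square$

For $k=d-1$ this proof stops at one point: there is no $(k+1)$-dimensional $W$ inside the $(d-1)$-dimensional space $p^\perp$. At each $p$ we know one number, the integral of $R^{d-1}$ over the sphere of $p^\perp$, and nothing about individual chords. All information must come from varying $p$. The rest of these notes does this for bodies of revolution in $\mathbb R^4$, where individual chords come back, but in a relation that now depends on their direction.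

## 3. Bodies of revolution in $\mathbb R^4$

Let $(x_1,y)$ be coordinates in a plane, the meridian plane, with the $x_1$-axis as axis. Let $D$ be a compact region bounded by a closed real-analytic curve of positive curvature, symmetric under $y\mapsto-y$, with the unit disc in its interior. Rotation about the axis gives
$$K=\{(x_1,y,\zeta)\in\mathbb R\times\mathbb R\times\mathbb R^2:\ (x_1,\sqrt{y^2+|\zeta|^2})\in D\}=\{y^2+|\zeta|^2\le F(x_1)\}.$$

We first check that $K$ is a convex body with analytic boundary and that $F$ is smooth enough. Write $D=\{|y|\le Y(x_1)\}$ with $Y$ concave on an interval $[x_-,x_+]$. Then $K=\{|(y,\zeta)|\le Y(x_1)\}$ is convex, and $F=Y^2$. The poles are the two points of $\partial D$ on the axis. By the symmetry $y\mapsto-y$ the tangents there are parallel to the $y$-axis, and by strict convexity these are the only two such tangents. So $Y$ is analytic and positive on $(x_-,x_+)$, hence $F$ is analytic there and $\partial K$ is analytic away from the poles. Near a pole the curve is $x_1=X(y)$ with $X$ even, analytic, and $X''(0)\ne0$.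 So $x_1=G(y^2)$ with $G$ analytic and $G'(0)\neq0$. Thus $\partial K$ is $x_1=G(y^2+|\zeta|^2)$ near the pole, which is analytic, and inverting $G$ shows that $F$ is analytic up to the end of its interval. In particular we may extend $F$ to a $C^1$ function on $\mathbb R$.

By rotational symmetry every hyperplane tangent to the unit ball $B$ can be rotated to $H_\psi$, with unit normal $(\cos\psi,\sin\psi,0,0)$, $\psi\in[0,\pi]$. Its trace in the meridian plane is the line
$$x_1=\cos\psi-\tau\sin\psi,\qquad y=\sin\psi+\tau\cos\psi,\qquad\tau\in\mathbb R .$$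
Let $\tau\in[-a,b]$ be its chord in $D$. The line passes through the interior of $D$, so it crosses $\partial D$ transversally and $a,b>0$ are $C^1$ functions of $\psi$.

**Lemma 1.** Let $V(\psi)=V_3(K\cap H_\psi)$. On $(0,\pi)$,
$$(\sin\psi\,V)'=\pi\sin\psi\,(b^2-a^2)+\tfrac{2\pi}3\cos\psi\,(a^3+b^3).\tag{3}$$
If for some $C\in\mathbb R$
$$\cos\psi\,[2(a^3+b^3)-3C]+3\sin\psi\,(b^2-a^2)=0\quad\text{on }(0,\pi),\tag{4}$$
then $V_3(K\cap H)=\pi C$ for every hyperplane $H$ tangent to $B$.

**Step 1: write the volume as a one-dimensional integral.** Over the point with parameter $\tau$ the section is the disc $|\zeta|^2\le\Phi$ in $\mathbb R^2$, where $\Phi=F(x_1)-y^2$. Hence $V=\pi\int_{-a}^b\Phi\,d\tau$ for all $\psi\in[0,\pi]$, and $V$ is continuous there. Since $\Phi=0$ at the end points, moving the limits contributes nothing and $V'=\pi\int_{-a}^b\Phi_\psi\,d\tau$.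

**Step 2: trade the $\psi$-derivative for a $\tau$-derivative.** We have $\partial_\psi x_1=-y$, $\partial_\psi y=x_1$, $\partial_\tau x_1=-\sin\psi$, $\partial_\tau y=\cos\psi$, so
$$\Phi_\psi=-yF'-2x_1y,\qquad \Phi_\tau=-F'\sin\psi-2y\cos\psi .$$
Eliminating $F'$,
$$\sin\psi\,\Phi_\psi=y(\Phi_\tau+2y\cos\psi)-2x_1y\sin\psi=y\Phi_\tau+2y\,(y\cos\psi-x_1\sin\psi)=y\Phi_\tau+2y\tau ,$$
because $y\cos\psi-x_1\sin\psi=\tau$.

**Step 3: integrate.** Integration by parts gives $\int_{-a}^by\Phi_\tau\,d\tau=-\cos\psi\int_{-a}^b\Phi\,d\tau$. Hence $\sin\psi\,V'=-\cos\psi\,V+2\pi\int_{-a}^by\tau\,d\tau$, i.e.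
$$(\sin\psi\,V)'=2\pi\int_{-a}^b(\tau\sin\psi+\tau^2\cos\psi)\,d\tau ,$$
which is (3). Under (4) the right side of (3) is $\pi C\cos\psi$, so $\sin\psi\,(V-\pi C)$ is constant on $(0,\pi)$. It tends to $0$ as $\psi\to0$, since $V$ is bounded. So $V=\pi C$ on $(0,\pi)$, and on $[0,\pi]$ by continuity. $\square$

Check on a ball of radius $R$: $a=b=\sqrt{R^2-1}$, and (4) holds with $C=\frac43(R^2-1)^{3/2}$, which is the volume of a $3$-ball divided by $\pi$, as it should be. For $R=2$ this is $C=4\sqrt3$.

Dimension four enters in Step 2. In $\mathbb R^d$ the fiber is a ball in $\mathbb R^{d-2}$ and $V$ is a multiple of $\int\Phi^m\,d\tau$ with $m=\frac{d-2}2$. Multiplying the identity of Step 2 by $m\Phi^{m-1}$ gives $\sin\psi\,\partial_\psi\Phi^m=y\,\partial_\tau\Phi^m+2my\tau\,\Phi^{m-1}$. The last term is free of $\Phi$ exactly when $m=1$, i.e. $d=4$. Only then does the derivative depend on the end points of the chord alone.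

Compared with Section 1, relation (4) plays the role of $a^k+b^k=c'$. But it contains the direction $\psi$, so Step 2 of Proposition 1 breaks: $l(T^2\theta)=l(\theta)$ no longer follows. This suggests looking for counterexamples.

## 4. Prescribing the chord map to be a rotation

In Section 1 the chord map was conjugate to something unknown. Now we turn the viewpoint around: we require that, in a suitable parameter $x$ on the meridian curve, the chord map is the rotation $x\mapsto x+2\beta$. The unknown is then the normal angle $\psi(x)$ of the chord joining the points with parameters $x-\beta$ and $x+\beta$.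

For a fixed $\beta$ write
$$\delta f(x)=f(x+\beta)-f(x-\beta),\qquad \mu f(x)=\tfrac12\big(f(x+\beta)+f(x-\beta)\big).$$
On $e^{ikx}$ these act as multiplication by $2i\sin k\beta$ and $\cos k\beta$. For example $\delta\sin kx=2\sin k\beta\,\cos kx$. Both commute with $\frac{d}{dx}$; $\delta$ exchanges even and odd functions and $\mu$ preserves them.

Let $u$ be a real-analytic odd $2\pi$-periodic function and put
$$\psi=x+u,\qquad z=\beta+\tfrac12\delta u,\qquad\theta=x+\mu u .\tag{5}$$
Equivalently $z(x)=\frac12(\psi(x+\beta)-\psi(x-\beta))$ and $\theta(x)=\frac12(\psi(x+\beta)+\psi(x-\beta))$. So $z$ is even and $\theta$ is odd. With $b(x)=\tan z(x+\beta)$, $a(x)=\tan z(x-\beta)$ and $C\in\mathbb R$ put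
$$E(u,C)(x)=\cos\psi\,[2(a^3+b^3)-3C]+3\sin\psi\,(b^2-a^2).\tag{6}$$
Since $z$ is even, $a(-x)=b(x)$, and so $E(u,C)$ is even. For $u=0$ we get $z=\beta$, which below corresponds to the ball of radius $\sec\beta$. Radius $2$ means $\beta=\frac\pi3$.

**Proposition 2.** Let $\beta=\frac\pi3+\varepsilon$ and suppose $E(u,C)=0$, where $u$ is $\pi$-periodic and $\varepsilon$, $\|u\|_{C^3}$ are small. The curve $P(x)$ with polar angle $\theta(x)$ and radius $\sec z(x)$ is the meridian of a convex body of revolution $K\subset\mathbb R^4$ with real-analytic boundary, $K=-K$, $B\subset\operatorname{int}K$, and $V_3(K\cap H)=\pi C$ for all $H$ tangent to $B$.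

**Step 1: the curve bounds a region as in Section 3.** Since $\theta'=1+\mu u'>0$ and $\theta(x+2\pi)=\theta(x)+2\pi$, $x$ is an analytic function of $\theta$ and the curve is a polar graph $r=r(\theta)$. As $\theta$ is odd and $z$ even, $r$ is even. As $u$ is $\pi$-periodic, $\theta(x+\pi)=\theta(x)+\pi$ and $z(x+\pi)=z(x)$, so $r(\theta+\pi)=r(\theta)$. Since $z-\frac\pi3$ and $\theta-x$ are $C^2$-small, $r$ is $C^2$-close to $2$. So the curvature $(r^2+2r'^2-rr'')(r^2+r'^2)^{-3/2}$ is close to $\frac12$, the curve is strictly convex, and it surrounds the closed unit disc. Section 3 gives a convex body $K$ with analytic boundary and $B\subset\operatorname{int}K$. The region $D$ is symmetric under $y\mapsto-y$ and about the origin, hence under $x_1\mapsto-x_1$; so $F$ is even and $K=-K$.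

**Step 2: locate the tangent chords.** Since $\psi'=1+u'>0$, every normal angle is $\psi(x_0)$ for some $x_0$. From (5),
$$\theta(x_0+\beta)-\psi(x_0)=z(x_0+\beta),\qquad\theta(x_0-\beta)-\psi(x_0)=-z(x_0-\beta).$$
A point of radius $\sec z$ at angle $z$ from the normal has normal component $\sec z\cos z=1$ and tangential component $\tan z$. So $P(x_0+\beta)$ and $P(x_0-\beta)$ lie on the tangent line with normal angle $\psi(x_0)$, at $\tau=b(x_0)$ and $\tau=-a(x_0)$. They are boundary points of $D$, so the chord is $\tau\in[-a,b]$.

**Step 3: conclude.** The equation $E(u,C)=0$ is exactly (4) along the curve. Lemma 1 gives the claim. $\square$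

So we must solve $E(u,C)=0$ near $\beta=\frac\pi3$, with $u$ odd and $\pi$-periodic and $\delta u$ not constant.

## 5. A generating function for the equation

The equation $E=0$ has the form of a discrete Euler–Lagrange equation. This gives two identities that make the linearized equation solvable. Let
$$g(z)=\frac{2\sin^3z}{\cos^2z}+3C\cos z,\qquad h(p,p')=-g\Big(\frac{p'-p}2\Big)\sin\frac{p+p'}2 .$$

**Step 1: identities for $g$.** We have $g'=\frac{6\sin^2z}{\cos z}+\frac{4\sin^4z}{\cos^3z}-3C\sin z$. Therefore
$$g'\cos z+g\sin z=6\sin^2z+\frac{6\sin^4z}{\cos^2z}=6\tan^2z,\qquad g'\sin z-g\cos z=\frac{4\sin^3z}{\cos z}(1+\tan^2z)-3C=4\tan^3z-3C .\tag{7}$$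
Differentiating the first and dividing by $\cos z$ gives $g''+g=12\tan z\sec^3z$.

**Step 2: derivatives of $h$.** Put $z=\frac{p'-p}2$, $\theta=\frac{p+p'}2$, $t=\tan z$. Using $\theta=p+z$ for the first and $\theta=p'-z$ for the second, and expanding $\sin\theta,\cos\theta$ with (7),
$$\partial_1h=\tfrac12(g'\sin\theta-g\cos\theta)=\tfrac12[6t^2\sin p+(4t^3-3C)\cos p],$$
$$\partial_2h=-\tfrac12(g'\sin\theta+g\cos\theta)=\tfrac12[(4t^3-3C)\cos p'-6t^2\sin p'].$$
Since $\partial_{p'}t=\frac12(1+t^2)$,
$$\partial_{12}h=3t(1+t^2)(\sin p+t\cos p)=3\tan z\sec^3z\,\sin\theta .$$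

**Step 3: $E$ in terms of $h$.** In the formula for $\partial_2h$ take $(p,p')=(\psi(x-2\beta),\psi(x))$, so that $t=a$. In that for $\partial_1h$ take $(p,p')=(\psi(x),\psi(x+2\beta))$, so that $t=b$. Adding and comparing with (6),
$$E(x)=\partial_2h(\psi(x-2\beta),\psi(x))+\partial_1h(\psi(x),\psi(x+2\beta)),\tag{8}$$
$$E=\tfrac12\delta\big(g'(z)\sin\theta\big)-\mu\big(g(z)\cos\theta\big),\tag{9}$$
with $z,\theta$ the functions (5). Also, $E$ is affine in $C$ and $\partial_CE=-3\cos\psi$.

**Step 4: first identity.**
$$\int_0^{2\pi}\psi'E\,dx=0.\tag{10}$$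
Shift $x$ by $2\beta$ in the part coming from the first term of (8). The integrand becomes $\frac d{dx}h(\psi(x),\psi(x+2\beta))$, the derivative of a periodic function, because $h(p+2\pi,p'+2\pi)=h(p,p')$.

**Step 5: second identity.** Put
$$q=3\tan z\,\sec^3z\,\sin\theta\;\psi'(x-\beta)\,\psi'(x+\beta),\qquad e=E(u,C).$$
Write $E_u[v]$ for the derivative of $E$ in $u$ in the direction of a periodic function $v$. Then for all periodic $w$
$$\psi'\,E_u[\psi'w]=\delta(q\,\delta w)+\psi'e'w .\tag{11}$$
To see this, let $A^\pm(x)$ be the values at $x\pm\beta$ of the function $\partial_{12}h(\psi(\cdot-\beta),\psi(\cdot+\beta))$. By (8), $E_u[v]=A^-v(x-2\beta)+\kappa v(x)+A^+v(x+2\beta)$ with some function $\kappa$. Differentiating (8) in $x$ gives $e'=E_u[\psi']$, so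
$$\kappa\psi'=e'-A^-\psi'(x-2\beta)-A^+\psi'(x+2\beta).$$
Insert this into $\psi'E_u[\psi'w]$ and use $A^\pm\psi'(x)\psi'(x\pm2\beta)=q(x\pm\beta)$:
$$\psi'E_u[\psi'w]=q(x+\beta)\big(w(x+2\beta)-w(x)\big)-q(x-\beta)\big(w(x)-w(x-2\beta)\big)+\psi'e'w ,$$
which is (11).

**Step 6: parities.** For $u$ odd, $E$ and $z$ are even and $\theta,q,\sin\psi$ are odd. Say that $f$ has only even (odd) frequencies if $f(x+\pi)=f(x)$ (respectively $-f(x)$). If $u$ has only even frequencies, then $\psi(x+\pi)=\psi(x)+\pi$, $\theta(x+\pi)=\theta(x)+\pi$, and $E,q,\sin\psi$ have only odd frequencies.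

The gain from (11): when $e$ is small, the second-order difference operator $E_u$ is, up to the small term $e'w$, the composition "apply $\delta$, multiply by $q$, apply $\delta$". Each factor can be inverted separately.

## 6. Linearizing at a ball

At $u=0$ we have $E(0,C)=(4\tan^3\beta-3C)\cos x$, and (11) gives
$$E_u(0,C)[u]=\delta\big(3\tan\beta\sec^3\!\beta\,\sin x\,\delta u\big)-(4\tan^3\beta-3C)\sin x\;u .\tag{12}$$

The first thing to try is perturbation from a ball of general radius: look for $(u,\Gamma)\ne0$ in the kernel of the linearization at $u=0$, $C=\frac43\tan^3\beta$. Suppose $\beta/\pi$ is irrational, $\sin\beta,\cos\beta\ne0$, and $u$ is continuous and odd with $E_u(0,C)[u]-3\Gamma\cos x=0$. Write $3\Gamma\cos x=\delta\big(\frac{3\Gamma}{2\sin\beta}\sin x\big)$. Then $\delta$ annihilates the odd function $3\tan\beta\sec^3\!\beta\sin x\,\delta u-\frac{3\Gamma}{2\sin\beta}\sin x$. All $\sin k\beta$ with $k\ne0$ are non-zero, so this function is $0$, and $\delta u$ is a constant proportional to $\Gamma$. But $\delta u$ has mean zero. So $\Gamma=0$, $\delta u=0$,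 and $u$ is constant, hence $0$. At such radii linearization offers no direction in which to leave the balls.

So look where $\delta$ has a kernel. Take $\beta=\frac\pi3$, $C=C_*=4\sqrt3$, and write $\delta_0,\mu_0$ for $\delta,\mu$ at $\beta=\frac\pi3$. Then (12) becomes
$$L_0u=\delta_0(24\sqrt3\,\sin x\,\delta_0u).$$

**Definition.** Let $\Pi f=\frac13\sum_{j=0}^2f(x+\frac{2\pi j}3)$, the projection on frequencies divisible by $3$. Call $f$ resonant if $\Pi f=f$.

For example, $\sin3x$ is resonant, and $\delta_0\sin3x=2\sin\pi\cos3x=0$. In general $2i\sin\frac{k\pi}3=0$ exactly when $3\mid k$. Hence $\Pi\delta_0=\delta_0\Pi=0$, and $\delta_0$ is invertible on trigonometric polynomials in $\ker\Pi$. Moreover $\Pi(fg)=f\,\Pi g$ when $f$ is resonant.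

A resonant $u$ satisfies $\delta_0u=0$, so $z\equiv\frac\pi3$, $a=b=\sqrt3$, and
$$E(u,C_*)\big|_{\varepsilon=0}=\cos\psi\,[12\sqrt3-12\sqrt3]=0\qquad\text{for all resonant }u.\tag{13}$$
These are no new bodies: the radius is $\sec z=2$, and $u$ only reparametrizes the sphere. But letting $C$ move too, one genuine direction appears. Solve $L_0u=3\Gamma\cos x$ for odd trigonometric polynomials $u$. As $\delta_0\sin x=\sqrt3\cos x$, this means $24\sqrt3\sin x\,\delta_0u=\sqrt3\,\Gamma\sin x+n$ with $n$ odd and resonant. Such an $n$ is a combination of $\sin3jx$, so $n=m\sin3x$ with $m$ even and resonant. Divide by $\sin x$, using $\frac{\sin3x}{\sin x}=1+2\cos2x$, and apply $\Pi$: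
$$0=\sqrt3\,\Gamma+m .$$
So $\delta_0u=-\frac\Gamma{12}\cos2x$: up to resonant functions, the solutions are the multiples of one function. We fix it as
$$u_1=\tfrac8{\sqrt3}\sin2x,\qquad\delta_0u_1=8\cos2x,\qquad L_0u_1=-288\cos x .\tag{14}$$
Direct check: $\delta_0\sin2x=2\sin\frac{2\pi}3\cos2x=\sqrt3\cos2x$. Next, $24\sqrt3\sin x\cdot8\cos2x=96\sqrt3(\sin3x-\sin x)$. Finally $\delta_0$ of this is $-96\sqrt3\cdot\sqrt3\cos x$.

The same computation shows exactly which right-hand sides are allowed.

**Lemma 2.** Let $F$ be an even real trigonometric polynomial with $\Pi F=0$. Then there is an odd one $u$ with $L_0u=F$. If $F$ has only odd frequencies, $u$ can be taken with only even ones.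

**Proof.** Let $N_0=\delta_0^{-1}F$, taken in $\ker\Pi$. It is odd, so $N_0/\sin x$ is an even trigonometric polynomial. Put $n=-\sin3x\;\Pi(N_0/\sin x)$, which is odd and resonant, so $\delta_0n=0$. Since $\Pi(1+2\cos2x)=1$,
$$\Pi\Big(\frac{N_0+n}{\sin x}\Big)=\Pi\Big(\frac{N_0}{\sin x}\Big)-\Pi\Big(\frac{N_0}{\sin x}\Big)\Pi(1+2\cos2x)=0 .$$
So $u=\delta_0^{-1}\frac{N_0+n}{24\sqrt3\sin x}$ is defined and odd, and $L_0u=\delta_0(N_0+n)=F$. If $F$ has odd frequencies, so do $N_0$ and $n$; dividing by $\sin x$ makes them even, and $\delta_0^{-1}$ preserves that. $\square$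

Since $\Pi\delta_0=0$, the condition $\Pi F=0$ is also necessary. So there are infinitely many solvability conditions, one for each resonant frequency, and infinitely many free resonant functions.

Can one now apply the implicit function theorem at nearby $\beta=\frac\pi3+\varepsilon$? By (11), inverting the linearization requires $\delta^{-1}$ twice. If $\beta/\pi$ is rational, $\delta$ has a kernel beyond constants. If it is irrational, $k\beta$ comes arbitrarily close to $\pi\mathbb Z$ and the multipliers $1/(2\sin k\beta)$ are unbounded. So $\delta^{-1}$ is bounded on no space whose norm is built from the sizes of Fourier coefficients, and the theorem does not apply. The way around has two parts: a formal expansion in $\varepsilon$ to very high accuracy, then a Newton iteration in shrinking strips of analyticity, which pays for $\delta^{-1}$ at each step.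

## 7. Expanding the second branch in powers of $\varepsilon$

From now on $\beta=\frac\pi3+\varepsilon$. Let $\mathcal P$ be the real trigonometric polynomials in $x$, and $\mathcal P^{ev},\mathcal P^{odd}$ the even and odd ones. We compute in $\mathcal P[[\varepsilon]]$, formal power series in $\varepsilon$ with coefficients in $\mathcal P$. The operators $\delta,\mu$ act through the expansions of $\sin k\beta,\cos k\beta$ in $\varepsilon$. For instance $\delta\sin3x=2\sin(\pi+3\varepsilon)\cos3x=-2\sin3\varepsilon\,\cos3x=(-6\varepsilon+9\varepsilon^3-\dots)\cos3x$. For $u\in\varepsilon\mathcal P[[\varepsilon]]$, expanding (6) in $u(x)$, $u(x\pm2\beta)$ and $\varepsilon$ defines $E(u,C)\in\mathcal P[[\varepsilon]]$. The coefficient of $\varepsilon^n$ involves finitely many terms. We write $O(\varepsilon^n)$ for elements of $\varepsilon^n\mathcal P[[\varepsilon]]$.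

Identities (10) and (11) hold in this setting. If $u,C,w$ are polynomials in $\varepsilon$, both sides are analytic in $\varepsilon$ near $0$ and agree for small real $\varepsilon$, so their coefficients agree. In general the coefficient of $\varepsilon^n$ depends only on the truncations modulo $\varepsilon^{n+1}$.

Note $4\tan^3\frac\pi3=12\sqrt3=3C_*$ and $\frac d{d\beta}4\tan^3\beta\big|_{\pi/3}=12\tan^2\frac\pi3\sec^2\frac\pi3=144$.

**Step 1: order one, with an amplitude $s$.** Try $u=\varepsilon su_1$, $C=C_*+\varepsilon(48-96s)$, with $s\in\mathbb R$. The coefficient of $\varepsilon$ in $E$ is $sL_0u_1+(144-3(48-96s))\cos x=(-288s+288s)\cos x=0$. Every $s$ works at this order; $s=0$ is the family of balls.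

**Step 2: order two selects $s$.** Let $R_2(s)$ be the $\varepsilon^2$-coefficient. It is even with only odd frequencies. Its degree is at most $5$: each factor $u$ contributes degree $2$ and one $\varepsilon$, and $\cos\psi,\sin\psi$ contribute $1$ more. So $\Pi R_2(s)$ is a multiple of $\cos3x$. There are three contributions.

From $E(0,C)$: a multiple of $\cos x$, killed by $\Pi$.

From the linear part: $s$ times the $\varepsilon$-coefficient of (12) applied to $u_1$. In the first term of (12), $\Pi$ kills everything still of the form $\delta_0(\cdot)$, so only the derivative of the outer $\delta$ counts. Since $\partial_\beta\delta f=f'(x+\beta)+f'(x-\beta)=2\mu f'$, it gives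
$$\Pi\,2\mu_0\partial_x\big(96\sqrt3(\sin3x-\sin x)\big)=2\cdot(-1)\cdot288\sqrt3\cos3x=-576\sqrt3\cos3x ,$$
because $\cos(3\cdot\frac\pi3)=-1$. In the second term, $4\tan^3\beta-3C=288s\,\varepsilon+O(\varepsilon^2)$, and $\Pi(\sin x\,u_1)=\frac8{\sqrt3}\Pi\big(\frac12(\cos x-\cos3x)\big)=-\frac4{\sqrt3}\cos3x$. This gives $-288s\cdot(-\frac4{\sqrt3})\cos3x=384\sqrt3\,s\cos3x$. Together: $s(-576+384s)\sqrt3\cos3x$.

From the quadratic part $\frac{s^2}2E_{uu}[u_1,u_1]$ at $\varepsilon=0$, $C=C_*$: in (9) the term with $\delta_0$ is killed by $\Pi$. With $\zeta=\frac12\delta_0u_1=4\cos2x$ and $M=\mu_0u_1=\cos\frac{2\pi}3\,u_1=-\frac4{\sqrt3}\sin2x$, the second-order part of $g(z)\cos\theta$ is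
$$\tfrac12g''\zeta^2\cos x-g'\zeta M\sin x-\tfrac12gM^2\cos x .$$
At $z=\frac\pi3$, $C=C_*$: $g=3\sqrt3+6\sqrt3=9\sqrt3$, $g'=9+18-18=9$, $g''=96\sqrt3-9\sqrt3=87\sqrt3$. Moreover
$$\Pi(\cos^22x\cos x)=\tfrac14\cos3x,\quad\Pi(\cos2x\sin2x\sin x)=\tfrac14\cos3x,\quad\Pi(\sin^22x\cos x)=-\tfrac14\cos3x .$$
So the projection of the second-order part is $\big(\frac{87\sqrt3\cdot16}{8}+\frac{144}{4\sqrt3}+\frac{9\sqrt3\cdot16}{24}\big)\cos3x=(174+12+6)\sqrt3\cos3x=192\sqrt3\cos3x$. Applying $-\mu_0$, with $\mu_0\cos3x=-\cos3x$, the contribution is $+192\sqrt3\,s^2\cos3x$.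

The sum is
$$\Pi R_2(s)=576\sqrt3\;s(s-1)\cos3x .\tag{15}$$
The root $s=0$ is the balls. The root $s=1$ is a second branch, and it is simple, which will settle order three. We take $s=1$: $u=\varepsilon u_1+\dots$, $C=C_*-48\varepsilon+\dots$. Write $R_2=R_2(1)$.

**Step 3: solve order two with a free parameter.** Since $\Pi R_2=0$, Lemma 2 gives $u_2^0\in\mathcal P^{odd}$ with even frequencies and $L_0u_2^0=-R_2$. It has degree at most $4$: in the proof of Lemma 2, $N_0$ has degree $\le5$, so $N_0/\sin x$ has even frequencies $\le4$. Its $\Pi$-part is therefore constant, and $n$ is a multiple of $\sin3x$. For $t\in\mathbb R$ put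
$$u_2=u_2^0+tu_1,\qquad C_2=-96t .$$
Then $L_0u_2=-R_2-288t\cos x$, and the $\varepsilon^2$-coefficient of $E(\varepsilon u_1+\varepsilon^2u_2,\,C_*-48\varepsilon+C_2\varepsilon^2)$ is $R_2+L_0u_2-3C_2\cos x=0$.

**Step 4: order three fixes $t$.** Let $R_3$ be the $\varepsilon^3$-coefficient of the last expression. It is even, has only odd frequencies, and degree $\le7$ (degree at most twice the power of $\varepsilon$, plus one). So $\Pi R_3=\rho\cos3x$, and $\rho$ is affine in $t$, because $t$ enters at order $\varepsilon^2$. Differentiating in $t$,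
$$\frac{\partial R_3}{\partial t}=\text{the }\varepsilon\text{-coefficient of }\ E_u(u,C)[u_1]+288\cos\psi ,$$
which depends on $u,C$ only modulo $\varepsilon^2$. On the other hand $\frac d{ds}E(\varepsilon su_1,C_*+\varepsilon(48-96s))\big|_{s=1}$ equals $\varepsilon$ times the same expression at $u=\varepsilon u_1$, $C=C_*-48\varepsilon$. Its $\varepsilon^2$-coefficient is $R_2'(1)$. So by (15) $\partial_t\Pi R_3=\Pi R_2'(1)=576\sqrt3\cos3x\ne0$. Hence some $t$ makes $\Pi R_3=0$. For it, Lemma 2 gives $u_3\in\mathcal P^{odd}$ with even frequencies and $L_0u_3=-R_3$. Then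
$$E(\varepsilon u_1+\varepsilon^2u_2+\varepsilon^3u_3,\;C_*-48\varepsilon+C_2\varepsilon^2)=O(\varepsilon^4).$$

**Step 5: a Newton step for formal series.** Further orders could be done one by one, but a Newton step is faster, and we need it anyway for convergence. Let $u\equiv\varepsilon u_1$ mod $\varepsilon^2$ be in $\mathcal P^{odd}[[\varepsilon]]$ with even frequencies, $C\equiv C_*-48\varepsilon$ mod $\varepsilon^2$, and $e=E(u,C)=O(\varepsilon^m)$, $m\ge4$. We want $v,\Gamma$ with $e+E_u[v]-3\Gamma\cos\psi\approx0$. With $v=\psi'w$, identity (11) reduces this, up to $e'w$, to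
$$\delta(q\,\delta w)=-\psi'e+3\Gamma(\sin\psi)' .\tag{16}$$
We solve (16) by inverting $\delta$, dividing by $q$, and inverting $\delta$ again.

Inverting $\delta$: on mean-zero series $\delta^{-1}$ is defined and loses at most one power of $\varepsilon$, since $2i\sin k\beta$ is a unit of $\mathbb C[[\varepsilon]]$ if $3\nmid k$, and $\varepsilon$ times a unit if $3\mid k\ne0$. Both terms on the right of (16) have mean zero, the first by (10). Put
$$\tilde N=-\delta^{-1}(\psi'e)\in\varepsilon^{m-1}\mathcal P^{odd}[[\varepsilon]],\qquad N=3\,\delta^{-1}((\sin\psi)').$$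
To compute $N$, use $u_1\cos x=\frac4{\sqrt3}(\sin x+\sin3x)$. So $(\sin\psi)'=\cos x+\varepsilon\frac4{\sqrt3}(\cos x+3\cos3x)+O(\varepsilon^2)$. Since $2\sin\beta=\sqrt3+O(\varepsilon)$ and $2\sin3\beta=-2\sin3\varepsilon$, the resonant term of size $\varepsilon$ is promoted to order one:
$$N=\sqrt3\sin x-2\sqrt3\sin3x+O(\varepsilon).\tag{17}$$

Dividing by $q$: as $q$ is odd, $q=\sin x\,\tilde q$ with $\tilde q=24\sqrt3+O(\varepsilon)$ invertible in $\mathcal P^{ev}[[\varepsilon]]$. So odd series can be divided by $q$. In particular
$$\frac Nq=\frac{\sqrt3-2\sqrt3(1+2\cos2x)}{24\sqrt3}+O(\varepsilon)=-\tfrac1{24}-\tfrac16\cos2x+O(\varepsilon),$$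
with mean $\langle N/q\rangle=-\frac1{24}+O(\varepsilon)$, which is invertible.

The last inversion of $\delta$ needs mean zero; this is what $\Gamma$ is for. Put
$$\Gamma=-\frac{\langle\tilde N/q\rangle}{\langle N/q\rangle},\qquad y=\frac{\tilde N+\Gamma N}q,\qquad w=\delta^{-1}y,\qquad v=\psi'w .\tag{18}$$
Here $y$ is even with mean $0$, and $w,v$ are odd. By construction (16) holds. Dividing (11) by $\psi'$ gives $e+E_u[v]-3\Gamma\cos\psi=e'w$. Since $E$ is affine in $C$ with $\partial_CE=-3\cos\psi$, we get the exact formula
$$E(u+v,C+\Gamma)=e'w+\big\{E(u+v,C)-E(u,C)-E_u[v]\big\}-3\Gamma\big\{\cos(\psi+v)-\cos\psi\big\}.\tag{19}$$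

**Step 6: the new order is $2m-3$.** From (18), $\Gamma,y=O(\varepsilon^{m-1})$ and $w,v=O(\varepsilon^{m-2})$. So $e'w=O(\varepsilon^{2m-2})$, and the last term of (19) is $O(\varepsilon^{2m-3})$. The first brace is $\frac12E_{uu}(u,C)[v,v]$ plus terms of order at least three in $v$, which are $O(\varepsilon^{3m-6})$. A naive count gives $\varepsilon^{2m-4}$ for the quadratic term, and starting from $m=4$ that would make no progress. But the $\varepsilon^{m-2}$-coefficient $\bar w$ of $v$ is that of $w$, and $\delta w=y=O(\varepsilon^{m-1})$ forces $\delta_0\bar w=0$: $\bar w$ is resonant. By (13), $E(s\bar w,C_*)=0$ at $\varepsilon=0$ for all small $s$, so $E_{uu}(0,C_*)|_{\varepsilon=0}[\bar w,\bar w]=0$. The $\varepsilon^{2m-4}$-coefficient vanishes, and the brace is $O(\varepsilon^{2m-3})+O(\varepsilon^{3m-6})=O(\varepsilon^{2m-3})$, as $m\ge3$.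

The new error is $O(\varepsilon^{2m-3})$. The hypotheses persist, because $v=O(\varepsilon^2)$ and $\Gamma=O(\varepsilon^3)$. The frequencies of $v$ are even, since $\psi'e,\tilde N,N,q$ have odd ones. Starting from $m=4$ we get $4\to5\to7$. Truncating the series modulo $\varepsilon^7$ changes $E$ only by $O(\varepsilon^7)$, so we have proved the following.

**Lemma 3.** There are polynomials in $\varepsilon$, $u^*=\varepsilon u_1+\varepsilon^2(\dots)$ with coefficients in $\mathcal P^{odd}$ (even frequencies) and $C^*=C_*-48\varepsilon+\dots$, with $E(u^*,C^*)=O(\varepsilon^6)$.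

## 8. Small divisors and analytic norms

Now $\varepsilon$ becomes a small positive number. For $f=\sum f_ke^{ikx}$ let
$$\|f\|_s=\sum_k|f_k|e^{|k|s},$$
and let $A_s$ be the space where this is finite. It is a Banach algebra, and $\|\sin kx\|_s=e^{ks}$. Real translations are isometries, $\|\delta f\|_s\le2\|f\|_s$, $\|\mu f\|_s\le\|f\|_s$, and $\|f'\|_{s-\sigma}\le\sigma^{-1}\|f\|_s$, since $ke^{-k\sigma}\le\sigma^{-1}$.

**Step 1: dividing by $\sin x$.** For odd $f=\sum b_k\sin kx\in A_s$ with $s\ge\frac12$,
$$\|f/\sin x\|_s\le2\|f\|_s .\tag{20}$$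
Indeed $\frac{\sin kx}{\sin x}=\sum_{j=0}^{k-1}e^{i(k-1-2j)x}$ has norm at most $\frac{2e^{(k-1)s}}{1-e^{-2s}}=\frac{e^{ks}}{\sinh s}\le2e^{ks}$, as $\sinh\frac12>\frac12$. Sum over $k$ with weights $|b_k|$.

**Step 2: choosing $\varepsilon$ so that $\delta$ is invertible with control.**

**Definition.** Call $\varepsilon\in(0,\frac1{10})$ good if, with $\beta=\frac\pi3+\varepsilon$ and $\gamma=\varepsilon/26$, $|2\sin k\beta|\ge\gamma k^{-2}$ for all $k\ge1$.

The factor $\varepsilon$ in $\gamma$ cannot be avoided: for $k=3$, $|2\sin3\beta|=2\sin3\varepsilon\le6\varepsilon$.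

**Lemma 4.** For every $\eta\in(0,\frac1{10})$ the set of good $\varepsilon\in(\frac\eta2,\eta)$ has positive measure.

**Proof.** Let $k\le\frac\pi{6\eta}$, so $k\varepsilon\le\frac\pi6$. If $3\nmid k$, the distance of $k\beta$ to $\pi\mathbb Z$ is at least $\frac\pi3-\frac\pi6=\frac\pi6$ and $|2\sin k\beta|\ge1$. If $3\mid k$, then $|2\sin k\beta|=2\sin k\varepsilon\ge\frac4\pi k\varepsilon\ge\varepsilon$. Both are $\ge\gamma k^{-2}$, for every $\varepsilon\in(\frac\eta2,\eta)$.

For $k>\frac\pi{6\eta}$ remove the $\varepsilon$ for which $k\beta$ is closer than $\rho_k=\frac1{32k^2}$ to $\pi\mathbb Z$. As $\varepsilon$ runs through $(\frac\eta2,\eta)$, $k\beta$ runs through an interval of length $\frac{k\eta}2$, so at most $\frac{k\eta}{2\pi}+2$ multiples of $\pi$ matter. As $k\eta>\frac\pi6$, we have $2<\frac{12}\pi k\eta$, and the number is at most $\frac{12.5}\pi k\eta\le4k\eta$. Each removes measure at most $2\rho_k/k$. In total we remove at most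
$$\sum_k8\eta\rho_k\le\frac\eta4\sum_k\frac1{k^2}\le\frac\eta4\cdot\frac{\pi^2}6<\frac\eta2 .$$
For the remaining $\varepsilon$, $|2\sin k\beta|\ge\frac4\pi\rho_k=\frac1{8\pi k^2}\ge\frac\varepsilon{26k^2}$. $\square$

For good $\varepsilon$ and mean-zero $f$, since $t^2e^{-t}\le1$ for $t\ge0$,
$$\|\delta^{-1}f\|_{s-\sigma}\le\gamma^{-1}\sigma^{-2}\|f\|_s .\tag{21}$$
Moreover $\delta^{-1}$ maps real even mean-zero functions to real odd ones and real odd ones to real even ones of mean zero.

**Step 3: bounds for the nonlinear terms.** There are $\rho>0$, $c\ge1$ such that for $|\varepsilon|\le\rho$, $|C-C_*|\le1$, $s\in[\frac12,1]$, $\|u\|_s,\|u+v\|_s\le\rho$: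
$$\|E(u+v,C)-E(u,C)-E_u[v]\|_s\le c\|v\|_s^2,\qquad\|\cos(\psi+v)-\cos\psi\|_s\le c\|v\|_s .\tag{22}$$
Let $|\varepsilon|\le\frac1{20}$. For complex $|t|\le\frac25$ the point $\beta+t$ has distance at most $0.45<\frac\pi6$ from $\frac\pi3$, so $\tan^2(\beta+t)$ and $\tan^3(\beta+t)$ are analytic and bounded there, uniformly in $\varepsilon$. By Cauchy, their Taylor coefficients in $t$ are at most $c(\frac25)^{-n}$. Now
$$b=\tan\big(\beta+\tfrac12(u(x+2\beta)-u(x))\big),\qquad a=\tan\big(\beta-\tfrac12(u(x-2\beta)-u(x))\big),$$
and $\cos\psi,\sin\psi$ are combinations of $e^{\pm ix}e^{\pm iu}$ with $\|e^{\pm ix}\|_s\le e$. So (6) is a power series in the three elements $u(x),u(x\pm2\beta)$ of $A_s$, with coefficients in $A_s$. The majorant series, with coefficients replaced by bounds for their norms, converges on a polydisc of radius $2\rho$ for some $\rho>0$, uniformly in $\varepsilon,C,s$. In a Banach algebra, the norm of $\frac{d^2}{d\tau^2}E(u+\tau v,C)$, $0\le\tau\le1$, is at most $\|v\|_s^2$ times the sum of the nine second partial derivatives of the majorant at $(\rho,\rho,\rho)$;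 here $\|u+\tau v\|_s\le\rho$ by convexity. Taylor's formula gives the first bound. The second follows in the same way from first derivatives.

The same argument shows that $E$ is continuous in $(u,C)$. It also shows that $\sin\psi,\cos\psi$, and $q$ (as a function of $u(\cdot\pm\beta),u'(\cdot\pm\beta)$), are Lipschitz in $(u,u')$ on small balls of $A_s\times A_s$, uniformly in $\varepsilon$ and $s$.

**Step 4: the starting error.** Since $u^*,C^*$ are polynomials in $\varepsilon$ with trigonometric polynomial coefficients, $\varepsilon\mapsto E(u^*,C^*)\in A_1$ is analytic near $0$, and its Taylor series is the formal one. By Lemma 3, $\|E(u^*,C^*)\|_1\le M\varepsilon^6$ with a constant $M$.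

## 9. Convergence of the Newton iteration

**Proposition 3.** For all sufficiently small good $\varepsilon>0$ there are a real odd $\pi$-periodic $u\in A_{1/2}$ and $C\in\mathbb R$ with $E(u,C)=0$ and $\|u-\varepsilon\frac8{\sqrt3}\sin2x\|_{1/2}\le c\varepsilon^2$.

The iteration, of Levi–Moser type, repeats step (18). One step squares the error but uses $\delta^{-1}$ twice to produce $v$. So the quadratic term costs $(\gamma^{-2})^2\sim\varepsilon^{-4}$, and the new error is about $\varepsilon^{-4}\eta^2$. With $\eta\sim\varepsilon^6$ the new error is about $\varepsilon^8$. This is why the approximate solution had to be so accurate. Below, $c,c'$ are constants independent of $\varepsilon$ and of the iteration step; $c$ may change from line to line. Iterates carry an upper index in brackets.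

**Step 1: set-up and induction hypotheses.** Let $s_j=\frac12+2^{-j-1}$, $\sigma_j=2^{-j-4}$; then $s_0=1$ and $s_{j+1}=s_j-4\sigma_j$. Start with $(u^{(0)},C^{(0)})=(u^*,C^*)$ and put $u^{(j+1)}=u^{(j)}+v^{(j)}$, $C^{(j+1)}=C^{(j)}+\Gamma^{(j)}$ with (18). Write $\psi^{(j)}=x+u^{(j)}$, $e^{(j)}=E(u^{(j)},C^{(j)})$, $\eta_j=\|e^{(j)}\|_{s_j}$, $N^{(j)}=3\delta^{-1}((\sin\psi^{(j)})')$, and $q^{(j)}$ for the function $q$ of $u^{(j)}$. The hypotheses are:

* (H1) $\|u^{(j)}-u^*\|_{s_j}+\|(u^{(j)}-u^*)'\|_{s_j}\le\varepsilon^2$ and $|C^{(j)}-C^*|\le\varepsilon^2$;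
* (H2) $\|N^{(j)}-N^{(0)}\|_{s_j}\le\varepsilon$;
* (H3) $\eta_j\le M\varepsilon^6\,2^{-8j}$.

For $j=0$ they hold. We need (H2) separately because $N$ contains a $\delta^{-1}$, so it is not controlled by (H1) alone in the same norm.

**Step 2: the function $N^{(0)}$.** We claim
$$\|N^{(0)}-(\sqrt3\sin x-2\sqrt3\sin3x)\|_1\le c\varepsilon .$$
Write $\sin(x+u^*)=\sin x+\varepsilon u_1\cos x+\varepsilon^2\rho_\varepsilon$ with $\|\rho_\varepsilon\|_2\le c$. By (21), going from $A_2$ through $A_{3/2}$ to $A_1$, $\|\varepsilon^2\delta^{-1}\rho_\varepsilon'\|_1\le c\varepsilon^2/\gamma\le c\varepsilon$. The first two terms contribute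
$$\frac{3}{2\sin\beta}\Big(1+\frac{4\varepsilon}{\sqrt3}\Big)\sin x-\frac{36\,\varepsilon}{\sqrt3\cdot2\sin3\varepsilon}\sin3x ,$$
which is within $c\varepsilon$ of $\sqrt3\sin x-2\sqrt3\sin3x$.

**Step 3: control of $q$ and $N/q$.** By (H1), $\|u^{(j)}\|_{s_j}+\|u^{(j)\prime}\|_{s_j}\le c\varepsilon$. At $u=0$ we have $q=3\tan\beta\sec^3\beta\sin x$, within $c\varepsilon$ of $24\sqrt3\sin x$. With the Lipschitz property, $\|q^{(j)}-24\sqrt3\sin x\|_{s_j}\le c\varepsilon$. By (20), $\|q^{(j)}/\sin x-24\sqrt3\|_{s_j}\le c\varepsilon$. By the Neumann series, $q^{(j)}/\sin x$ is invertible in $A_{s_j}$; its inverse has norm at most $1$ and is $c\varepsilon$-close to $\frac1{24\sqrt3}$. By (H2), Step 2 and (20), $N^{(j)}/\sin x$ is $c\varepsilon$-close to $\sqrt3-2\sqrt3(1+2\cos2x)$. Hence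
$$\big\|N^{(j)}/q^{(j)}+\tfrac1{24}+\tfrac16\cos2x\big\|_{s_j}\le c\varepsilon .$$
Since $\|\frac1{24}+\frac16\cos2x\|_{s_j}\le\frac1{24}+\frac{e^2}6<1.3$, for small $\varepsilon$ we have $\|N^{(j)}/q^{(j)}\|_{s_j}\le2$ and $|\langle N^{(j)}/q^{(j)}\rangle|\ge\frac1{48}$.

**Step 4: size of the correction.** Drop the index $j$. The function $\psi'e$ is even, has mean $0$ by (10), and $\|\psi'e\|_s\le c\eta$. Apply (21) for $\tilde N$, then (20) and Step 3 for $\tilde N/q=(\tilde N/\sin x)(q/\sin x)^{-1}$, then the lower bound on $\langle N/q\rangle$: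
$$\|\tilde N/q\|_{s-\sigma},\ |\Gamma|,\ \|y\|_{s-\sigma}\le c\gamma^{-1}\sigma^{-2}\eta .$$
Apply (21) once more, then multiply by $\psi'$, then differentiate:
$$\|w\|_{s-2\sigma},\ \|v\|_{s-2\sigma}\le c\gamma^{-2}\sigma^{-4}\eta,\qquad\|v'\|_{s-3\sigma}\le c\gamma^{-2}\sigma^{-5}\eta .$$
By (H3), $\|v\|_{s-2\sigma}\le c\varepsilon^4\,2^{-4j}$. So for small $\varepsilon$ the bounds (22) apply in $A_{s-2\sigma}$.

**Step 5: the error is squared.** Formula (19) is exact here too, since it follows from (11) and $\psi'>0$. Its three terms are bounded in $A_{s_{j+1}}$ by $c\,\sigma^{-1}\eta\cdot\gamma^{-2}\sigma^{-4}\eta$, $c\,\gamma^{-4}\sigma^{-8}\eta^2$ and $c\,\gamma^{-1}\sigma^{-2}\eta\cdot\gamma^{-2}\sigma^{-4}\eta$. Hence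
$$\eta_{j+1}\le c\gamma^{-4}\sigma_j^{-8}\eta_j^2\le c'\varepsilon^{-4}2^{8j}\,M^2\varepsilon^{12}2^{-16j}=M\varepsilon^6\,2^{-8(j+1)}\cdot\big(2^8c'M\varepsilon^2\big).$$
For $\varepsilon$ small the last factor is at most $1$, which is (H3) for $j+1$.

**Step 6: the other hypotheses persist.** By Step 4 and (H3),
$$\|v^{(j)}\|_{s_{j+1}}+\|v^{(j)\prime}\|_{s_{j+1}}\le c\,\varepsilon^{-2}2^{5j}\varepsilon^62^{-8j},\qquad|\Gamma^{(j)}|\le c\,\varepsilon^{-1}2^{2j}\varepsilon^62^{-8j}.$$
Since $(\sin(\psi+v)-\sin\psi)'=(\psi'+v')\cos(\psi+v)-\psi'\cos\psi$ has norm at most $c(\|v\|+\|v'\|)$ in $A_{s_j-3\sigma_j}$, (21) gives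
$$\|N^{(j+1)}-N^{(j)}\|_{s_{j+1}}\le c\gamma^{-1}\sigma_j^{-2}\big(\|v^{(j)}\|_{s_j-3\sigma_j}+\|v^{(j)\prime}\|_{s_j-3\sigma_j}\big)\le c\,\varepsilon^{-3}2^{7j}\varepsilon^62^{-8j}.$$
Summed over $j$ these are at most $c\varepsilon^4$, $c\varepsilon^5$ and $c\varepsilon^3$. Norms decrease with $s$, so for $\varepsilon$ small (H1) and (H2) hold for $j+1$.

**Step 7: the limit.** The sums show $u^{(j)}\to u$ in $A_{1/2}$ and $C^{(j)}\to C$. By continuity of $E$ and $\|e^{(j)}\|_{1/2}\le\eta_j\to0$ we get $E(u,C)=0$. Reality and oddness are preserved at every step. So is evenness of the frequencies: $\psi'e,\tilde N,N,q$ have odd ones, hence $y,w,v$ even ones. So $u$ is $\pi$-periodic. Finally $\|u-u^*\|_{1/2}\le\varepsilon^2$ by (H1), and $\|u^*-\varepsilon u_1\|_{1/2}\le c\varepsilon^2$. $\square$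

## 10. Non-spherical bodies in $\mathbb R^4$ and why they differ from each other

We now prove Theorem 1.

**Step 1: existence.** By Lemma 4 there are uncountably many good $\varepsilon$, and arbitrarily small ones. For each small one take $u,C$ from Proposition 3. On the real line $\|u\|_{C^3}\le c\|u\|_{1/2}=O(\varepsilon)$, since $k^me^{-k/2}$ is bounded for $m\le3$. So Proposition 2 applies and gives a convex body of revolution $K=-K$ with analytic boundary, $B\subset\operatorname{int}K$, and $V_3(K\cap H)=\pi C$ for all $H$ tangent to $B$. Its radial function is $C^2$-close to $2$, as close as we like for small $\varepsilon$.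

**Step 2: $K$ is not a ball.** Since $K=-K$, a ball would be centered at $0$, so $\sec z$ and hence $z$ would be constant. But
$$z=\tfrac\pi3+\varepsilon+\tfrac12\delta u=\tfrac\pi3+\varepsilon+4\varepsilon\cos2x+O(\varepsilon^2),$$
which is not constant for small $\varepsilon$.

**Step 3: an invariant of the meridian.** To tell the bodies apart, recall the rotation number. If $S$ is an orientation-preserving homeomorphism of the circle with lift $\tilde S$ to $\mathbb R$, then $\lim_n\tilde S^n(\theta)/n$ exists, does not depend on $\theta$, and is well defined modulo $2\pi$. It is invariant under conjugation by orientation-preserving homeomorphisms. For the rotation by $2\beta$ it is $2\beta$. The chord map of the meridian curve, "follow the tangent chord to $B$ counterclockwise to its other end point", is $P(x)\mapsto P(x+2\beta)$ by Step 2 of the proof of Proposition 2. So it is conjugate to the rotation by $2\beta$, and its rotation number is $2\beta=\frac{2\pi}3+2\varepsilon$ modulo $2\pi$.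

**Step 4: a congruence respects centers and axes.** Let a congruence map one such body to another. Centers of symmetry go to each other, so it fixes $0$, is orthogonal, and maps $B$ to $B$. We claim it maps axis to axis. Otherwise one of the bodies, not a ball, would be a body of revolution about two different lines through $0$, with unit vectors $e\ne\pm e'$. Its radial function on $S^3$ would be a function of $p\cdot e$ alone, and also of the form $f'(p\cdot e')$. Fix $s\in(-1,1)$. The $2$-sphere $\{p\in S^3:p\cdot e'=s\}$ meets the plane spanned by $e,e'$ in at most two points, so we can choose $p$ on it outside this plane. Then $e'$ is not in the span of $p$ and $e$. So $t=p\cdot e$ lies in $(-1,1)$, and on the latitude sphere $\{p'\in S^3:p'\cdot e=t\}$ the function $p'\mapsto p'\cdot e'$ has non-zero gradient at $p$. Hence it takes all values near $s$ on this latitude. The radial function is constant on the latitude, so $f'$ is constant near $s$. Thus $f'$ is locally constant on $(-1,1)$, hence constant there. By continuity the radial function is constant and the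 body is a ball, a contradiction.

**Step 5: different $\varepsilon$ give non-congruent bodies.** By Step 4 a congruence maps a plane through the axis to a plane through the axis. After a rotation about the axis, it maps meridian curve to meridian curve inside the meridian plane, by an orthogonal map that preserves the unit disc. If it reverses orientation, compose it with the reflection in the axis, which is a symmetry of the meridian. It then preserves orientation and conjugates one chord map to the other. So the rotation numbers agree: $2\varepsilon\equiv2\varepsilon'$ modulo $2\pi$, and $\varepsilon=\varepsilon'$, as both lie in $(0,\frac1{10})$. The uncountably many small good $\varepsilon$ therefore give pairwise non-congruent bodies, and Theorem 1 is proved. $\square$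

**Remark.** Define $R$ by $\frac43(R^2-1)^{3/2}=C$. By the ball computation after Lemma 1, $K$ and the ball of radius $R$ centered at $0$ are different origin-symmetric convex bodies with equal section volumes on all hyperplanes tangent to $B$.
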